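# A twisted sum of $c_0$ and $\ell_\infty$ that is not a $C(K)$-space

## 1. Extensions of $\ell_\infty$ by $c_0$, and the guess that they are all $C(K)$-spaces

All Banach spaces are real and "operator" means bounded linear map.

**Definition (twisted sums).** A twisted sum of $Y$ and $X$ is a Banach space $Z$ in a short exact sequence $0\to Y\to Z\to X\to 0$ of Banach spaces and operators. The sequence splits when the image of $Y$ is complemented in $Z$; equivalently, when the quotient operator $Z\to X$ has a bounded linear right inverse. In that case $Z\simeq Y\oplus X$. One writes $\operatorname{Ext}(X,Y)\ne0$ when some twisted sum of $Y$ and $X$ does not split.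

**Definition ($C$-spaces).** A $C$-space is a Banach space isomorphic to $C(K)$ for some compact Hausdorff $K$, where $C(K)$ carries the supremum norm.

It is known that $\operatorname{Ext}(\ell_\infty,c_0)\neq0$, so there are sequences $0\to c_0\to Z\to\ell_\infty\to0$ that do not split. The question, which we take from "Tesis Doctoral" (https://dehesa.unex.es/bitstream/10662/16305/1/TDUEX_2022_Salguero_Alarcon.pdf), is whether the middle space $Z$ of such a sequence can fail to be a $C$-space.

The answer one would first guess is no. Both ends are $C$-spaces: $\ell_\infty=C(\beta\omega)$, and $c_0$ is isomorphic to the space $c=C(\alpha\omega)$ of convergent sequences, where $\alpha\omega$ is the one-point compactification of $\omega$. One expects that gluing two spaces of continuous functions gives a space of continuous functions. To test this we need a way to produce twisted sums.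

Let $\pi:\ell_\infty\to\ell_\infty/c_0$ be the quotient map. For an operator $\varphi:X\to\ell_\infty/c_0$ put
$$Z_\varphi=\{(x,s)\in X\oplus_\infty\ell_\infty:\ \varphi(x)=\pi(s)\},\qquad \iota(s)=(0,s)\ (s\in c_0),\qquad q(x,s)=x. \tag{1}$$
This is a closed subspace of $X\oplus_\infty\ell_\infty$, hence a Banach space. The map $\iota$ is isometric; $q$ is onto because $\pi$ is onto; and $q(x,s)=0$ means $x=0$ and $\pi(s)=0$, that is, $(x,s)\in\iota(c_0)$. So
$$0\to c_0\xrightarrow{\ \iota\ }Z_\varphi\xrightarrow{\ q\ }X\to0$$
is exact. The bounded linear right inverses of $q$ are exactly the maps $x\mapsto(x,Tx)$ with $T:X\to\ell_\infty$ an operator such that $\pi T=\varphi$. Hence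
$$\text{the sequence of }Z_\varphi\text{ splits}\iff\varphi=\pi T\text{ for some operator }T:X\to\ell_\infty. \tag{2}$$

**Test 1: finite rank.** If $\varphi(x)=\sum_{i\le k}x_i^*(x)\,\pi(s_i)$, then $Tx=\sum_{i\le k}x_i^*(x)s_i$ satisfies $\pi T=\varphi$. For $X=\ell_\infty$ we get $Z_\varphi\simeq c_0\oplus\ell_\infty\simeq c\oplus\ell_\infty\cong C(\alpha\omega\sqcup\beta\omega)$. The guess holds.

**Test 2: separable range.** Suppose $R=\overline{\varphi(X)}$ is separable. Then $\pi^{-1}(R)$ is separable, since $c_0$ and $\pi^{-1}(R)/c_0=R$ are. By Sobczyk's theorem $c_0$ is complemented in every separable space containing it, so $\pi:\pi^{-1}(R)\to R$ has a bounded linear right inverse $u$. Then $T=u\varphi$ satisfies $\pi T=\varphi$, the sequence splits, and for $X=\ell_\infty$ the guess holds again.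

**Test 3: multiplicative $\varphi$.** Since $c_0$ is an ideal of $\ell_\infty$, the quotient $\ell_\infty/c_0$ is an algebra. Let $X=C(L)$ and let $\varphi$ be a unital algebra homomorphism. Then $Z_\varphi$ is a closed subalgebra of $C(L)\oplus_\infty\ell_\infty=C(L\sqcup\beta\omega)$ containing the constant function $(1,1)$. Identifying the points it does not separate and applying Stone–Weierstrass shows that $Z_\varphi$ is isometric to some $C(K)$. The guess holds whether or not the sequence splits.

Test 3 does reach sequences that do not split, although with another $X$. We shall need the following notion later as well.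

**Definition (almost disjoint family).** A family of infinite subsets of a countable set is almost disjoint if any two distinct members have finite intersection. There is one of cardinality $\mathfrak c$: for $x\in\{0,1\}^\omega$ let $A_x$ be the set of finite initial segments of $x$, a subset of the countable set of finite $0$–$1$ sequences. Two different branches share only finitely many initial segments.

Let $\{A_\gamma:\gamma\in\Gamma\}$ be an almost disjoint family in $\omega$. For finitely supported $h$ put $j(h)=\pi\big(\sum_\gamma h_\gamma1_{A_\gamma}\big)$. Off a finite set, the finitely many $A_\gamma$ with $h_\gamma\neq0$ are disjoint, and each of them is infinite; recalling that $\|\pi s\|=\limsup|s_n|$, we get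
$$\|j(h)\|=\max_\gamma|h_\gamma|. \tag{3}$$
So $j$ extends to an isometric embedding $j:c_0(\Gamma)\to\ell_\infty/c_0$. It is multiplicative, because $\pi(1_{A_\gamma})\pi(1_{A_\delta})=0$ for $\gamma\ne\delta$.

Now let $\Gamma$ be uncountable and let $\alpha\Gamma=\Gamma\cup\{\infty\}$ be the one-point compactification of the discrete set $\Gamma$. On $X=C(\alpha\Gamma)$ put $\varphi(f)=f(\infty)\pi(1)+j\big((f(\gamma)-f(\infty))_\gamma\big)$. This is a unital homomorphism, so $Z_\varphi$ is a $C(K)$-space. The sequence does not split. Indeed, suppose $\varphi=\pi T$. Each functional $h\mapsto (Th)_n$ restricted to $c_0(\Gamma)\subset C(\alpha\Gamma)$ belongs to $\ell_1(\Gamma)$ and has countable support. Hence some $\gamma$ lies outside all these supports, so $Te_\gamma=0$, while $\pi Te_\gamma=\pi(1_{A_\gamma})\ne0$.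

So failing to split is no obstacle to being a $C(K)$-space, and the guess survives. What all these examples share is that $\varphi$ is either small or multiplicative. We look for $\varphi$ that is neither.

## 2. Weakly compact $\varphi$ with large range: three theorems

**Definition (weakly compact operator).** An operator is weakly compact if it maps the unit ball to a relatively weakly compact set. Every operator that factors through a reflexive space is weakly compact; for example the inclusion $\ell_2(\Gamma)\to c_0(\Gamma)$. The isometric embedding $j:c_0(\Gamma)\to\ell_\infty/c_0$ of Section 1 is not weakly compact when $\Gamma$ is infinite, because $c_0(\Gamma)$ is not reflexive.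

Weak compactness is far from multiplicativity. A unital homomorphism $C(L)\to\ell_\infty/c_0= C(\omega^*)$ is composition with a continuous map $\omega^*\to L$ with image $L'$, say, so its range is closed and isometric to $C(L')$. If it is weakly compact, then $C(L')$ is reflexive, so $L'$ is finite. (Here $\omega^*=\beta\omega\setminus\omega$.)

**Definition (Grothendieck space).** $X$ is a Grothendieck space if every weak\*-convergent sequence in $X^*$ converges weakly. Reflexive spaces are trivial examples, and $\ell_\infty$ is one (Grothendieck 1953). The space $c_0$ is not: in $c_0^*=\ell_1$ the unit vectors $e_n$ tend to $0$ weak\*, but not weakly, as the functional $1\in\ell_\infty$ shows.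

**Theorem A.** Let $X$ be a Grothendieck space and $\varphi:X\to\ell_\infty/c_0$ weakly compact. If $Z_\varphi$ is isomorphic to a $C(K)$-space, then $\varphi(X)$ is separable.

**Theorem B.** There is a weakly compact $\varphi:\ell_\infty\to\ell_\infty/c_0$ with nonseparable range. Hence $Z_\varphi$ is a twisted sum of $c_0$ and $\ell_\infty$ which is not a $C$-space.

So the guess is wrong: in ZFC there is an exact sequence $0\to c_0\to Z\to\ell_\infty\to0$ with $Z$ isomorphic to no $C(K)$. The third theorem is a strengthening. For a compact space $K$ and a continuous involution $\sigma:K\to K$ (that is, $\sigma\circ\sigma=\mathrm{id}$) put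
$$C_\sigma(K)=\{f\in C(K): f\circ\sigma=-f\}.$$
For $K=[-1,1]$ and $\sigma(t)=-t$, this is the space of odd continuous functions, which is $C_0((0,1])$ by restriction.

**Theorem C.**

1. For weakly compact $\varphi:\ell_\infty\to\ell_\infty/c_0$ the following are equivalent: (i) $\varphi(\ell_\infty)$ is separable; (ii) the sequence splits; (iii) $Z_\varphi\simeq c_0\oplus\ell_\infty$; (iv) $Z_\varphi$ is a $C$-space; (v) $Z_\varphi$ is isomorphic to some $C_\sigma(K)$, where $K$ is compact and $\sigma$ is a continuous involution of $K$. (The class in (v) contains all $C(K)$ and all $C_0(L)$, $L$ locally compact.)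
2. If $X$ is a Grothendieck space admitting an operator with nonseparable range into a Hilbert space, then there is a twisted sum of $c_0$ and $X$ that is isomorphic to no $C_\sigma(K)$, in particular to no $C(K)$.

## 3. Ultrafilter limits and the dual of $\ell_\infty/c_0$

The points of $\omega^*$ are the free ultrafilters on $\omega$. For infinite $M\subset\omega$, $M^*\subset\omega^*$ is the set of free ultrafilters containing $M$; these sets form a base of clopen sets of $\omega^*$, and $M^*\cong\omega^*$.

**Limits along ultrafilters.** Let $(\nu_n)$ be a bounded sequence in a dual space $X^*$. A ball of $X^*$ is weak\*-compact, so $n\mapsto\nu_n$ extends to a weak\*-continuous map on $\beta\omega$. Its value at $p\in\omega^*$ is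
$$\nu_p=w^*\text{-}\lim_{n\to p}\nu_n,\qquad\text{and}\qquad \|\nu_p\|\le\lim_{n\to p}\|\nu_n\|.$$
For example, if $\nu_n=e_n\in\ell_1=c_0^*$, then $\nu_p=0$ for every $p$; the same $e_n$ regarded in $\ell_\infty^*$ have the nonzero limits $s\mapsto\lim_ps_n$. If $C\subset\omega$ is infinite and $\nu_p=w$ for all $p\in C^*$, then $\nu_n\to w$ weak\* as $n\to\infty$ in $C$. Otherwise some $x$ and $\varepsilon>0$ satisfy $|\nu_n(x)-w(x)|\ge\varepsilon$ on an infinite $C'\subset C$, and any $p\in (C')^*\subset C^*$ gives a contradiction.

**Nonempty $G_\delta$ sets in $\omega^*$ have nonempty interior.** Let $p\in\bigcap_kU_k$ with $U_k$ open. Choose $A_k\in p$ with $A_k^*\subset U_k$; replacing $A_k$ by $A_0\cap\dots\cap A_k$ we may take $(A_k)$ decreasing. Pick distinct $n_k\in A_k$ and let $C=\{n_k:k\in\omega\}$. Then $C\setminus A_k$ is finite for each $k$, so $C^*\subset\bigcap_kA_k^*\subset\bigcap_kU_k$. The same holds inside $M^*$, with $C\subset M$.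

**The ball of $(\ell_\infty/c_0)^*$.** For $p\in\omega^*$ put $\psi_p(\pi s)=\lim_{n\to p}s_n$, which is well defined because $p$ is free. Let $B$ be the unit ball of $(\ell_\infty/c_0)^*$. Since $\|\pi s\|=\limsup|s_n|$, and the upper limit of $|s_n|$ is a limit along some infinite set $M$, hence along any $p\in M^*$, we have $\|\pi s\|=\max_p|\psi_p(\pi s)|$. Therefore
$$B\text{ is the }w^*\text{-closed absolutely convex hull of }\{\psi_p:p\in\omega^*\}. \tag{4}$$
Indeed, a $\tau\in B$ outside that hull $H$ could be separated from it by some $\pi s$, giving $\tau(\pi s)>\sup_H(\pi s)\ge\max_p|\psi_p(\pi s)|=\|\pi s\|$, which contradicts $\|\tau\|\le1$.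

**The decomposition of $\ell_\infty^*$.** We use
$$\ell_\infty^*=\ell_1\oplus_1\pi^*\big((\ell_\infty/c_0)^*\big). \tag{5}$$
For $\rho\in\ell_\infty^*$ put $a=(\rho(e_m))_m$. For finite sets of indices $\sum|a_m|=\rho\big(\sum\operatorname{sign}(a_m)e_m\big)\le\|\rho\|$, so $a\in\ell_1$. The functional $\rho-a$ vanishes on $c_0$, so $\rho=a+\pi^*\tau$, and $\pi^*$ is isometric because $\pi$ is a quotient map. For the norm, let $\eta>0$. Choose $s$ in the unit ball of $\ell_\infty$ with $\pi^*\tau(s)>\|\tau\|-\eta$ and $N$ with $\sum_{m>N}|a_m|<\eta$. Let $s'_m=\operatorname{sign}(a_m)$ for $m\le N$ and $s'_m=s_m$ for $m>N$. Then $\pi s'=\pi s$ and $\rho(s')\ge\sum_{m\le N}|a_m|-\eta+\|\tau\|-\eta\ge\|a\|+\|\tau\|-3\eta$. So $\|\rho\|=\|a\|+\|\tau\|$.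

**Weak compactness of $\varphi^*(B)$.** If $\varphi:X\to\ell_\infty/c_0$ is weakly compact, so is $\varphi^*$ by Gantmacher's theorem, and $\varphi^*(B)$ is relatively weakly compact. It is also $w^*$-compact, hence $w^*$-closed, hence weakly closed. So $\varphi^*(B)$ is weakly compact. On a weakly compact subset of $X^*$ the weak and weak\* topologies agree, because the identity is a continuous bijection from a compact space to a Hausdorff space.

## 4. The dual of $Z_\varphi$, and why its isomorphism type decides nothing

Fix a Grothendieck space $X$ and a weakly compact $\varphi:X\to\ell_\infty/c_0$, and write $Z=Z_\varphi$. The dual of $C(K)$ is the space $M(K)$ of regular Borel measures, an $L_1$-type space. So a sensible first attempt is to show that $Z^*$ is not isomorphic to any $M(K)$. Let us compute $Z^*$.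

Let $F:Z\to\ell_\infty$, $F(x,s)=s$. By (1), $\pi F=\varphi q$. Put $f_n(x,s)=s_n$. Then $\|f_n\|\le1$ and $f_n(\iota e_m)=\delta_{nm}$. For $p\in\omega^*$ we have $f_p(x,s)=\lim_ps_n=\psi_p(\pi s)=\psi_p(\varphi x)$, that is,
$$f_p=q^*\varphi^*\psi_p . \tag{6}$$
Let $J:\ell_1\to Z^*$, $J(a)=\sum_ma_mf_m$. Then $J=F^*|_{\ell_1}$, where $\ell_1\subset\ell_\infty^*$. Since $J(a)(0,s)=\sum a_ms_m$, we have $\iota^*J=\mathrm{id}$ on $\ell_1=c_0^*$. Put
$$P=\mathrm{id}-J\iota^* . \tag{7}$$
Then $\iota^*P=\iota^*-\iota^*J\iota^*=0$, so $P$ maps into $\ker\iota^*$; on $\ker\iota^*$ it is the identity; and $PJ=J-J\iota^*J=0$. A functional vanishing on $\iota(c_0)=\ker q$ factors through the open map $q$, so $\ker\iota^*=q^*X^*$. Thus $P$ is a bounded projection of $Z^*$ onto $q^*X^*$ with $PJ=0$. Since $q$ is open, $q^*$ is an isomorphism onto its closed range.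

So $Z^*=J(\ell_1)\oplus q^*X^*\simeq\ell_1\oplus X^*$. For $X=\ell_\infty$ this says that for every $\varphi$ the dual $Z_\varphi^*$ is isomorphic to $\ell_1\oplus\ell_\infty^*=(c_0\oplus\ell_\infty)^*$, which is isomorphic to $M(\alpha\omega\sqcup\beta\omega)$. Here the first attempt stops: the isomorphism type of $Z^*$ is that of a dual of a $C$-space, no matter what $\varphi$ is.

What does depend on $\varphi$ is the weak\* topology. The $f_n=J(e_n)$ lie in the summand $J(\ell_1)$, and by (6) their cluster points $f_p$ lie in the other summand $q^*X^*$. The proof follows the family $(f_p)$. The rough plan is to show that, if $Z$ is a $C(K)$-space, then all the $f_p$ lie in one separable subspace.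

## 5. Separability from ultrafilter limits, and the split case as a rehearsal

**Lemma 1.** Let $X$ be a Grothendieck space and $(\nu_n)\subset X^*$ bounded with $\{\nu_p:p\in\omega^*\}$ relatively weakly compact. Then $\{\nu_n:n\in\omega\}$ is relatively weakly compact. Consequently every $\nu_p$ lies in the norm-closed linear span of $\{\nu_n\}$.

The Grothendieck property is needed. In $c_0^*=\ell_1$ with $\nu_n=e_n$ all $\nu_p$ are $0$, while no subsequence of $(e_n)$ converges weakly: weak and weak\* limits would agree, but the limit would be $0$ and the functional $1\in\ell_\infty$ forbids that.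

*Proof.* We show that every infinite $M\subset\omega$ contains an infinite $C$ along which $(\nu_n)$ converges weakly.

**Step 1: a $G_\delta$ point among the limits.** We want one limit value that is singled out by countably many open conditions. Let $Y=\{\nu_p:p\in M^*\}$. It is $w^*$-compact, as the image of the compact set $M^*$ under the $w^*$-continuous map $p\mapsto\nu_p$. So it is $w^*$-closed, hence weakly closed, and being relatively weakly compact it is weakly compact. The weak and weak\* topologies agree on $Y$. Let $D$ be the closed convex hull of $Y$; it is weakly compact by the Krein–Šmulian theorem. By Amir–Lindenstrauss, Ann. of Math. 88 (1968), $D$ has an exposed point $w$: some $h\in X^{**}$ satisfies $h(w)>h(y)$ for all $y\in D\setminus\{w\}$. Exposed points are extreme, and by Milman's theorem the extreme points of the weakly compact closed convex hull $D$ of the weakly compact set $Y$ lie in $Y$. So $w\in Y$ and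
$$\{w\}=\bigcap_{k\ge1}\{y\in Y:h(y)>h(w)-1/k\}.$$
The sets on the right are weakly open in $Y$, hence $w^*$-open in $Y$. So $\{w\}$ is a $G_\delta$ in $(Y,w^*)$.

**Step 2: a convergent subsequence.** Here we turn the $G_\delta$ point into an infinite set of indices. The set $\{p\in M^*:\nu_p=w\}$ is a nonempty $G_\delta$ in $M^*$ by continuity. By Section 3 it contains $C^*$ for some infinite $C\subset M$. Hence $\nu_n\to w$ weak\* along $C$, again by Section 3. Since $X$ is a Grothendieck space, $\nu_n\to w$ weakly along $C$.

**Step 3: conclusion.** A sequence of elements of $\{\nu_n\}$ either uses some index infinitely often or has a subsequence with strictly increasing indices. In both cases it has a weakly convergent subsequence, in the second case by Step 2. By Eberlein–Šmulian $\{\nu_n\}$ is relatively weakly compact. So the limit of $(\nu_n)$ along $p$ exists in the weak topology too, and it must be $\nu_p$. The norm-closed linear span of $\{\nu_n\}$ is weakly closed by Mazur's theorem, so it contains $\nu_p$. $\square$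

**Lemma 2.** Let $\varphi:X\to\ell_\infty/c_0$ be weakly compact. If $\{\varphi^*\psi_p:p\in\omega^*\}$ is contained in a norm-separable subspace of $X^*$, then $\varphi(X)$ is separable.

*Proof.* **Step 1: $\varphi^*(B)$ is norm separable.** The point is to replace a $w^*$-closed hull by a norm-closed one. Let $E\subset X^*$ be a separable closed subspace containing all $\varphi^*\psi_p$ and let $A\subset E$ be the norm-closed absolutely convex hull of $\{\varphi^*\psi_p\}$. The set $\varphi^*(B)$ is absolutely convex and weakly compact, so norm closed; hence $A\subset\varphi^*(B)$. Being convex and norm closed, $A$ is weakly closed, hence weakly compact, hence $w^*$-compact. By (4) and the $w^*$-continuity of the linear map $\varphi^*$, $\varphi^*(B)$ is contained in the $w^*$-closed absolutely convex hull of $\{\varphi^*\psi_p\}$, which is contained in $A$. So $\varphi^*(B)=A\subset E$.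

**Step 2: $\varphi^*(B)$ is weakly metrizable.** Let $E_0$ be the closed linear span of $\varphi^*(B)$, let $(u_k)$ be dense in $E_0$, and take norm-one functionals $h_k$ on $E_0$ with $h_k(u_k)=\|u_k\|$. If $h_k(u)=0$ for all $k$, then $\|u_k\|=h_k(u_k-u)\le\|u_k-u\|$ for all $k$; choosing $u_k\to u$ along a subsequence gives $u=0$. So the countable family $(h_k)$ separates the points of $E_0$. It defines on $\varphi^*(B)$ a metrizable topology coarser than the weak one, and by compactness the two coincide.

**Step 3: from the ball of the dual to the range.** Let $R=\overline{\varphi(X)}$ and let $\varphi_0:X\to R$ be $\varphi$ with codomain $R$. Then $\varphi_0^*$ is injective, because $\varphi_0$ has dense range. By Hahn–Banach, restriction maps $B$ onto the unit ball $B_{R^*}$, so $\varphi_0^*(B_{R^*})=\varphi^*(B)$. Thus $\varphi_0^*$ is a continuous bijection, hence a homeomorphism, of the compact space $(B_{R^*},w^*)$ onto $(\varphi^*(B),w^*)=(\varphi^*(B),w)$. By Step 2, $B_{R^*}$ is $w^*$-metrizable, which means that $R$ is separable. $\square$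

These two lemmas already settle splitting.

**Lemma 3 (rehearsal).** Let $X$ be a Grothendieck space and $\varphi$ weakly compact. If the sequence of $Z_\varphi$ splits, then $\varphi(X)$ is separable.

*Proof.* By (2), $\varphi=\pi T$ with $T:X\to\ell_\infty$. Let $\nu_n(x)=(Tx)_n$. Then $\nu_p(x)=\lim_p(Tx)_n=\psi_p(\pi Tx)=\psi_p(\varphi x)$, so $\nu_p=\varphi^*\psi_p\in\varphi^*(B)$, a weakly compact set. By Lemma 1 all $\varphi^*\psi_p$ lie in the closed span of the countable set $\{\nu_n\}$, and Lemma 2 applies. $\square$

So a weakly compact $\varphi$ with nonseparable range on a Grothendieck space gives a sequence that does not split. Section 1 warns that this is not enough for our purpose. We need the same conclusion from the weaker hypothesis $Z\simeq C(K)$. What $C(K)$ offers is a large supply of operators, the multiplications by continuous functions. So we first ask what an arbitrary operator on $Z$ does to the $f_p$.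

## 6. What an operator on $Z_\varphi$ does to the limits $f_p$

**Lemma 4.** Let $X$ be a Grothendieck space, $\varphi$ weakly compact, $Z=Z_\varphi$ and let $T:Z\to Z$ be bounded. There is a separable closed subspace $E_T\subset Z^*$ such that for every $p\in\omega^*$
$$T^*f_p=J(a)+q^*\varphi^*\tau+e,\qquad a\in\ell_1,\quad e\in E_T,\quad \tau\in(\ell_\infty/c_0)^*,\quad \|\tau\|\le\lim_{n\to p}\|\iota^*T^*f_n\|. \tag{8}$$

The elements $a,\tau,e$ depend on $p$; the space $E_T$ does not.

*Proof.* **Step 1: split $T^*f_n$ along $Z^*=J(\ell_1)\oplus q^*X^*$.** Let $R_n=\iota^*T^*f_n\in\ell_1$; these are bounded, with $r=\sup_n\|R_n\|\le\|T\|$. Let $PT^*f_n=q^*\nu_n$; the $\nu_n\in X^*$ are bounded because $q^*$ is bounded below. By (7),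
$$T^*f_n=J(R_n)+q^*\nu_n .$$

**Step 2: pass to the limit along $p$.** Here the $w^*$-limit of the $\ell_1$-part leaks into the other summand, and we compute the leak. Let $\rho=w^*\text{-}\lim_pR_n$ in $\ell_\infty^*$. By (5), $\rho=a+\pi^*\tau$ with $a\in\ell_1$ and $\|\tau\|\le\|\rho\|\le\lim_p\|R_n\|$. Since $F^*$ is $w^*$-continuous, $J=F^*|_{\ell_1}$ and $\pi F=\varphi q$,
$$w^*\text{-}\lim_pJ(R_n)=F^*\rho=J(a)+F^*\pi^*\tau=J(a)+q^*\varphi^*\tau .$$
As $T^*$ and $q^*$ are $w^*$-continuous,
$$T^*f_p=J(a)+q^*\varphi^*\tau+q^*\nu_p. \tag{9}$$

**Step 3: the vectors $\nu_p$ form a relatively weakly compact set.** This is what Lemma 1 needs. The projection $P$ need not be $w^*$-continuous, but we may apply it to the single identity (9). With $PJ=0$, (6), and $P=\mathrm{id}$ on $q^*X^*$, we get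
$$q^*\nu_p=PT^*q^*\varphi^*\psi_p-q^*\varphi^*\tau\ \in\ PT^*q^*\varphi^*(B)+r\,q^*\varphi^*(B).$$
The right-hand side is a sum of two images of the weakly compact set $\varphi^*(B)$ under operators, so it is weakly compact, and it does not depend on $p$. Since $q^*$ is an isomorphism onto a closed subspace, $\{\nu_p:p\in\omega^*\}$ is relatively weakly compact in $X^*$.

**Step 4: conclusion.** By Lemma 1, $\nu_p$ is in the closed linear span of $\{\nu_n\}$, so $e=q^*\nu_p$ lies in the closed linear span $E_T$ of $\{q^*\nu_n:n\in\omega\}$. This space is separable and independent of $p$. $\square$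

For $T=\mathrm{id}$ we have $R_n=e_n$ and $\nu_n=0$, so $\rho=\pi^*\psi_p$, $a=0$, $\tau=\psi_p$, and (8) reads $f_p=q^*\varphi^*\psi_p$. This is just (6). Note that $J(a)$ and $e$ both live in fixed separable spaces, so the only term of (8) that may be nonseparable as $p$ varies is $q^*\varphi^*\tau$. The bound on $\|\tau\|$ is all we have to control it.

## 7. Cutting twice by a partition: proof of Theorem A

Let $S:Z\to C(K)$ be an onto isomorphism and $C=\|S\|\,\|S^{-1}\|\ge1$. Then $S^*:M(K)\to Z^*$ is an isomorphism which, together with its inverse, is $w^*$-continuous. Put $\mu_n=(S^*)^{-1}f_n$ and $\mu_p=(S^*)^{-1}f_p=w^*\text{-}\lim_p\mu_n$, so $\|\mu_n\|\le\|S^{-1}\|$. Put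
$$W=(S^*)^{-1}q^*\varphi^*(B)\subset M(K).$$
It is weakly compact and by (6) contains every $\mu_p$.

**Weakly compact sets of measures.** By the classical description of relatively weakly compact subsets of $M(K)$ (Bartle–Dunford–Schwartz, Grothendieck; e.g. Albiac–Kalton, *Topics in Banach Space Theory*, Thm 5.3.2), there is a positive $\kappa\in M(K)$ such that for each $\varepsilon>0$ there is $\theta>0$ with
$$\kappa(A)<\theta\ \Longrightarrow\ |w|(A)<\varepsilon\quad\text{for all }w\in W. \tag{10}$$
For $W=\{w\}$ one may take $\kappa=|w|$. A set with no such $\kappa$ is $\{\delta_t:t\in[0,1]\}$, because a finite measure has $\kappa(\{t\})=0$ for some $t$, while $\delta_t(\{t\})=1$.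

**The effect of one multiplication.** For $g\in C(K)$ let $M_g$ be multiplication by $g$ on $C(K)$ and $T_g=S^{-1}M_gS$, an operator on $Z$. Since $M_g^*\mu=g\mu$, we get $T_g^*f_n=S^*(g\mu_n)$ and $T_g^*f_p=S^*(g\mu_p)$. Apply $(S^*)^{-1}$ to (8) for $T=T_g$ and put $t=\|\tau\|$. There is a separable $E_g\subset M(K)$ such that for all $p$
$$g\mu_p=\sum_ma(m)\mu_m+w+e,\qquad a\in\ell_1,\ e\in E_g,\ w\in tW,\ t\le\lim_{n\to p}\|\iota^*S^*(g\mu_n)\|\le\|S\|\lim_{n\to p}\|g\mu_n\|. \tag{11}$$

**Where a direct use of (11) stops.** The measure $w$ is the only term not in a fixed separable space. With $g=1$, (11) is the tautology $\mu_p=w\in W$. Next, cut into pieces: let $g_1,\dots,g_M$ with values in $[0,1]$ have disjoint supports and satisfy $\sum g_i\approx1$. Summing (11) gives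
$$\sum_ig_i\mu_p=(\text{element of a fixed separable space})+\sum_iw^i,\qquad w^i\in t_iW .$$
The numbers $t_i$ are under control: as the supports are disjoint, $\sum_it_i\le\|S\|\lim_p\sum_i\|g_i\mu_n\|\le C$. But $\sum_iw^i$ is just some element of $CW$, and so is the left-hand side up to a small error. Nothing has been gained. The trouble is that each $w^i$ may be spread over all of $K$, although it came from cutting with $g_i$.

The remedy is to cut with the same $g_i$ a second time. Then $g_iw^i$ sees only the part of $w^i$ on the support of $g_i$, and if that support has small $\kappa$-measure, (10) makes $|w^i|$ there at most $\varepsilon t_i$. The total error is $\varepsilon\sum t_i\le C\varepsilon$. The two other terms stay in separable spaces after one more multiplication. The only obstacle to small supports is the atoms of $\kappa$, and these are countably many, so they cost only a separable space.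

**Claim.** For every $\varepsilon>0$ there is a separable subspace $E_\varepsilon\subset M(K)$ with $\operatorname{dist}(\mu_p,E_\varepsilon)\le(C+1)\varepsilon$ for all $p\in\omega^*$.

*Proof of the claim.* Take $\theta$ from (10) for this $\varepsilon$.

**Step 1: functions with disjoint small supports.** We build the $g_i$. Let $S_0$ be the countable set of points charged by $\kappa$ and $\kappa_{na}=\kappa|_{K\setminus S_0}$, which vanishes at points. By outer regularity each point has an open neighborhood of $\kappa_{na}$-measure $<\theta$. By compactness $K=O_1\cup\dots\cup O_M$ with $O_i$ open and $\kappa_{na}(O_i)<\theta$. Let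
$$G_i=\Big(O_i\setminus\bigcup_{j<i}O_j\Big)\setminus S_0 .$$
These sets partition $K\setminus S_0$, and $\kappa(G_i)=\kappa_{na}(G_i)<\theta$. By inner regularity choose compact $L_i\subset G_i$ with $\kappa(G_i\setminus L_i)<\theta/M$. The $L_i$ are disjoint and compact, so they have pairwise disjoint open neighborhoods; as $\kappa(L_i)<\theta$, outer regularity lets us shrink these to pairwise disjoint open $V_i\supset L_i$ with $\kappa(V_i)<\theta$. By Urysohn's lemma take $g_i\in C(K)$ with $0\le g_i\le1$, $g_i=1$ on $L_i$ and $g_i=0$ off $V_i$. In particular $\sum_ig_i\le1$.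

**Step 2: $\mu_p$ is nearly $\sum_ig_i^2\mu_p$, up to the atoms.** Let $L=\bigcup_iL_i$, which is disjoint from $S_0$. The function $1-\sum_ig_i^2$ has values in $[0,1]$ and vanishes on $L$, so the measure $(1-\sum_ig_i^2)\mu_p$ lives on the two remaining parts of $K$. On $K\setminus(L\cup S_0)=\bigcup_i(G_i\setminus L_i)$, a set of $\kappa$-measure $<\theta$, its variation is at most $\varepsilon$ by (10), as $\mu_p\in W$. On the countable set $S_0$ it belongs to $\ell_1(S_0)$, the closed span of $\{\delta_s:s\in S_0\}$. So
$$\mu_p-\sum_ig_i^2\mu_p\in\ell_1(S_0)+(\text{a measure of norm}\le\varepsilon). \tag{12}$$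

**Step 3: the second cut.** We show that $\sum_ig_i^2\mu_p$ is within $C\varepsilon$ of a fixed separable space. Apply (11) with $g=g_i$ and multiply the identity by $g_i$:
$$g_i^2\mu_p=\sum_ma^i(m)\,g_i\mu_m+g_iw^i+g_ie^i,\qquad w^i\in t_iW,\quad e^i\in E_{g_i}. \tag{13}$$
The first term is in $\overline{\operatorname{span}}\{g_i\mu_m:m\in\omega\}$ and the last one in $g_iE_{g_i}$. Both spaces are separable and independent of $p$. Since $g_i$ vanishes off $V_i$ and $\kappa(V_i)<\theta$, (10) gives
$$\|g_iw^i\|\le t_i\sup_{w\in W}|w|(V_i)\le t_i\varepsilon .$$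
Finally, as the $g_i$ have disjoint supports,
$$\sum_it_i\le\|S\|\lim_{n\to p}\sum_i\|g_i\mu_n\|=\|S\|\lim_{n\to p}\int\sum_ig_i\,d|\mu_n|\le\|S\|\,\|S^{-1}\|=C. \tag{14}$$
So summing (13) over $i$, $\sum_ig_i^2\mu_p$ is within $C\varepsilon$ of the sum of finitely many separable spaces that do not depend on $p$.

**Step 4: adding up.** Let $E_\varepsilon$ be the linear span of $\ell_1(S_0)$ and of the spaces $\overline{\operatorname{span}}\{g_i\mu_m:m\in\omega\}$ and $g_iE_{g_i}$, $i\le M$. It is separable, and by (12) and Step 3 the distance from $\mu_p$ to it is at most $\varepsilon+C\varepsilon$. $\square$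

*End of the proof of Theorem A.* The space $E=\overline{\operatorname{span}}\bigcup_{k\ge1}E_{1/k}$ is separable, and the claim with $\varepsilon=1/k$ for all $k$ shows that every $\mu_p$ is in $E$. Hence all $q^*\varphi^*\psi_p=f_p=S^*\mu_p$ lie in the separable set $S^*(E)$. Since $q^*$ is an isomorphism onto its range, $\{\varphi^*\psi_p:p\in\omega^*\}$ is norm separable, and so is its closed linear span. By Lemma 2, $\varphi(X)$ is separable. $\blacksquare$

## 8. Rademacher functions on $\omega$ and an almost disjoint family: proof of Theorem B

By Theorem A it remains to find a weakly compact $\varphi:\ell_\infty\to\ell_\infty/c_0$ with nonseparable range. We route it through a large Hilbert space: first map $\ell_\infty$ to $\ell_2(\mathfrak c)$ so that an orthonormal basis is reached, then map the basis to uniformly separated vectors.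

**Definition (independent family).** A family $\{I_\xi\}$ of subsets of a countable set is independent if for all disjoint finite sets $H,H'$ of indices, some point (we get infinitely many) is in all $I_\xi$ with $\xi\in H$ and in no $I_\eta$ with $\eta\in H'$. There is one of cardinality $\mathfrak c$. On the countable set of pairs $(n,\mathcal A)$ with $n\in\omega$ and $\mathcal A$ a family of subsets of $\{0,\dots,n-1\}$, put $I_U=\{(n,\mathcal A):U\cap\{0,\dots,n-1\}\in\mathcal A\}$ for $U\subset\omega$. Given finitely many distinct sets $U_1,\dots,U_k,U_1',\dots,U_l'$, for all large $n$ their traces on $\{0,\dots,n-1\}$ are distinct, and the pair with $\mathcal A=\{U_i\cap\{0,\dots,n-1\}:i\le k\}$ is in all $I_{U_i}$ and in no $I_{U_i'}$.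

**Step 1: an orthonormal system in $\ell_\infty$.** Let $\{I_\xi:\xi<\mathfrak c\}$ be an independent family in $\omega$ and $r_\xi=2\cdot1_{I_\xi}-1\in\ell_\infty$. By independence, every pattern of signs of finitely many $r_\xi$ is realized at some $n\in\omega$. So a polynomial in finitely many $r_\xi$ has in $\ell_\infty$ the same norm as the corresponding polynomial in the coordinates on $\{-1,1\}^{\mathfrak c}$. By Stone–Weierstrass the closed unital subalgebra of $\ell_\infty$ generated by the $r_\xi$ is isometrically isomorphic to $C(\{-1,1\}^{\mathfrak c})$, with $r_\xi$ corresponding to the $\xi$-th coordinate. Extend integration against the product (Haar) probability measure by Hahn–Banach to $\lambda\in\ell_\infty^*$ with $\|\lambda\|=1$. Then $\lambda(1)=1=\|\lambda\|$, so $\lambda\ge0$: if $0\le x\le1$, then $1-\lambda(x)=\lambda(1-x)\le\|1-x\|\le1$. Also $\lambda(r_\xi r_\eta)=\delta_{\xi\eta}$.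

**Step 2: the operator $Q:\ell_\infty\to\ell_2(\mathfrak c)$.** Put $Qx=(\lambda(xr_\xi))_{\xi<\mathfrak c}$. For a finite set $H$ of indices and $c_\xi=\lambda(xr_\xi)$, positivity gives
$$0\le\lambda\Big(\big(x-\sum_{\xi\in H}c_\xi r_\xi\big)^2\Big)=\lambda(x^2)-\sum_{\xi\in H}c_\xi^2 ,$$
which is Bessel's inequality for the semi-inner product $\lambda(xy)$. So $\sum_\xi\lambda(xr_\xi)^2\le\lambda(x^2)\le\|x\|^2$, and $Q$ is bounded. Moreover $Qr_\xi=e_\xi$.

**Step 3: the operator into $\ell_\infty/c_0$.** Let $\{A_\xi:\xi<\mathfrak c\}$ be an almost disjoint family of infinite subsets of $\omega$, and for finitely supported $h$ let $j(h)=\pi\big(\sum_\xi h_\xi1_{A_\xi}\big)$. By (3), $\|j(h)\|=\max_\xi|h_\xi|\le\|h\|_2$, so $j$ extends to a bounded operator $\ell_2(\mathfrak c)\to\ell_\infty/c_0$.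

**Step 4: conclusion.** Put $\varphi=jQ$. It factors through a Hilbert space, so it is weakly compact. Also $\varphi(r_\xi)=\pi(1_{A_\xi})$, and by (3) $\|\pi(1_{A_\xi})-\pi(1_{A_\eta})\|=1$ for $\xi\neq\eta$. So $\varphi(\ell_\infty)$ contains an uncountable $1$-separated set and is nonseparable. Since $\ell_\infty$ is a Grothendieck space, Theorem A shows that $Z_\varphi$ is not isomorphic to any $C(K)$. $\blacksquare$

Explicitly,
$$Z=\Big\{(x,s)\in\ell_\infty\oplus\ell_\infty:\ \pi(s)=\sum_{\xi<\mathfrak c}\lambda(xr_\xi)\,\pi(1_{A_\xi})\Big\},$$
where the sum converges in norm because $Qx\in\ell_2(\mathfrak c)$ and $j$ is bounded on $\ell_2(\mathfrak c)$.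

## 9. Odd functions under an involution: proof of Theorem C

**The class of spaces $C_\sigma(K)$.** It contains every $C(K)$: on $K\times\{\pm1\}$ with the flip $\sigma(t,\pm1)=(t,\mp1)$, a function is in $C_\sigma$ exactly when $f(t,-1)=-f(t,1)$, and $f\mapsto f(\cdot,1)$ identifies $C_\sigma(K\times\{\pm1\})$ with $C(K)$. It contains $C_0(L)$ for $L$ locally compact and noncompact: in $\alpha L\times\{\pm1\}$ identify $(\infty,1)$ with $(\infty,-1)$ and let $\sigma$ be the flip. The identified point is fixed by $\sigma$, so odd functions vanish there, and $f\mapsto f(\cdot,1)$ identifies $C_\sigma$ with the functions on $\alpha L$ vanishing at $\infty$.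

**Proposition 5 (Theorem A for $C_\sigma(K)$).** If $X$ is a Grothendieck space, $\varphi:X\to\ell_\infty/c_0$ is weakly compact and $Z_\varphi\simeq C_\sigma(K)$, then $\varphi(X)$ is separable.

*Proof.* **Step 1: the dual of $C_\sigma(K)$.** We need a substitute for $M(K)$ with its multiplications. The map $\Pi f=\frac12(f-f\circ\sigma)$ is a projection of norm at most one of $C(K)$ onto $C_\sigma(K)$. Let $M_\sigma(K)$ be the space of odd measures, $\sigma_*\mu=-\mu$. For a functional $\ell$ on $C_\sigma(K)$, the functional $\ell\circ\Pi$ on $C(K)$ has the same norm, since $\Pi$ has norm at most one and is the identity on $C_\sigma(K)$, and it is an odd measure, since $\Pi(f\circ\sigma)=-\Pi f$. Conversely, if $\mu$ is odd, then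
$$\int f\,d\mu=\int\Pi f\,d\mu\qquad(f\in C(K)), \tag{15}$$
so $\mu=\ell\circ\Pi$ with $\ell=\mu|_{C_\sigma(K)}$. Hence $C_\sigma(K)^*$ is isometric to $M_\sigma(K)$, and by (15) the weak\* topology from $C_\sigma(K)$ is the one of $M(K)$ restricted to $M_\sigma(K)$. If $g\in C(K)$ is even, $g\circ\sigma=g$, multiplication by $g$ maps $C_\sigma(K)$ into itself, $g\mu$ is odd for odd $\mu$, and the adjoint of the multiplication is $\mu\mapsto g\mu$.

**Step 2: the set-up of Section 7.** Let $S:Z\to C_\sigma(K)$ be an onto isomorphism and $C=\|S\|\|S^{-1}\|$; now $S^*:M_\sigma(K)\to Z^*$. Define $\mu_n$, $\mu_p$ and $W$ by the same formulas; they are in $M_\sigma(K)\subset M(K)$. The set $W$ is weakly compact in $M_\sigma(K)$, hence in $M(K)$, so there is $\kappa$ with (10). For even $g$ the operator $T_g=S^{-1}M_gS$ is defined, $T_g^*f_n=S^*(g\mu_n)$ and $T_g^*f_p=S^*(g\mu_p)$, and Lemma 4 gives (11) for even $g$, with $E_g\subset M_\sigma(K)$ separable.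

**Step 3: an invariant $\kappa$ and even $g_i$.** This is the only part of the construction that changes. Replace $\kappa$ by $\kappa'=\frac12(\kappa+\sigma_*\kappa)\ge\frac12\kappa$; if $\kappa'(A)<\theta/2$, then $\kappa(A)<\theta$, so (10) persists after changing $\theta$. Write $\kappa$ for this $\sigma$-invariant measure. Then $S_0$ and $\kappa_{na}$ are $\sigma$-invariant.

* For $t\in K$ the set $\{t,\sigma t\}$ is $\kappa_{na}$-null, so it has an open neighborhood $O$ with $\kappa_{na}(O)<\theta$. The set $O\cap\sigma(O)$ is open and invariant, contains $t$ and $\sigma t$, and has $\kappa_{na}$-measure $<\theta$. So the cover $O_1,\dots,O_M$ can be taken to consist of invariant sets, and then the $G_i$ are invariant.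
* Choose compact $L_i\subset G_i$ with $\kappa(G_i\setminus L_i)<\theta/M$ and replace $L_i$ by $L_i\cup\sigma(L_i)$. This is compact, invariant, still contained in $G_i$, and the inequality persists.
* Choose pairwise disjoint open $V_i\supset L_i$ with $\kappa(V_i)<\theta$ as before and replace $V_i$ by $V_i\cap\sigma(V_i)$. This is open and invariant, contains the invariant set $L_i$, and the sets remain disjoint with $\kappa(V_i)<\theta$.
* Choose $g_i$ with $0\le g_i\le1$, $g_i=1$ on $L_i$, $g_i=0$ off $V_i$, and replace it by $\max(g_i,g_i\circ\sigma)$. This is even and has the same three properties, as $V_i$ is invariant.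

**Step 4: the rest of the argument.** With these $g_i$, Steps 2–4 of the proof of the claim use only (10), the inclusion $\mu_p\in W$, formula (11) for the even functions $g_i$, multiplication of measures by $g_i$ in $M(K)$, and the bound $\|\mu_n\|\le\|S^{-1}\|$. All of these hold. In (14) the norm is that of $M(K)$, which on $M_\sigma(K)$ is the norm of $C_\sigma(K)^*$ by Step 1. The spaces $E_\varepsilon$ are taken in $M(K)$; for instance $\ell_1(S_0)$ need not consist of odd measures, and this is harmless. So all $\mu_p$ lie in a separable subspace $E$ of $M(K)$, hence in the separable space $E\cap M_\sigma(K)$. Then the $f_p=S^*\mu_p=q^*\varphi^*\psi_p$ form a norm-separable set, so $\{\varphi^*\psi_p\}$ lies in a separable subspace of $X^*$, and Lemma 2 shows that $\varphi(X)$ is separable. $\square$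

*Proof of Theorem C, part 1.* We go around the circle of implications.

* (i)⇒(ii) is Test 2 of Section 1.
* (ii)⇒(iii): if the image of $c_0$ is complemented, $Z_\varphi$ is isomorphic to the direct sum of $c_0$ and the quotient $\ell_\infty$.
* (iii)⇒(iv): $c_0\oplus\ell_\infty\simeq c\oplus\ell_\infty\cong C(\alpha\omega\sqcup\beta\omega)$.
* (iv)⇒(v): every $C(K)$ is a space $C_\sigma$, as shown at the start of this section.
* (v)⇒(i) is Proposition 5 with $X=\ell_\infty$, a Grothendieck space.

The remark about the class in (v) was also verified at the start of this section. $\blacksquare$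

*Proof of Theorem C, part 2.* Let $X$ be a Grothendieck space and $Q:X\to\ell_2(\Gamma)$ an operator with nonseparable range; every Hilbert space is of the form $\ell_2(\Gamma)$.

**Step 1: reduce to $\omega_1$ coordinates.** An almost disjoint family in $\omega$ cannot be indexed by an arbitrarily large set, so we shrink $\Gamma$. The set $\{\gamma:Q^*e_\gamma\ne0\}$ is uncountable, since otherwise the range of $Q$ would lie in a separable subspace spanned by countably many $e_\gamma$. Choose a subset $\Gamma'$ of it of cardinality $\omega_1\le\mathfrak c$ and let $Q'$ be $Q$ followed by the coordinate projection onto $\ell_2(\Gamma')$.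

**Step 2: define $\varphi$.** Let $\{A_\gamma:\gamma\in\Gamma'\}$ be an almost disjoint family of infinite subsets of $\omega$, let $i:\ell_2(\Gamma')\to c_0(\Gamma')$ be the inclusion, and let $j':c_0(\Gamma')\to\ell_\infty/c_0$, $e_\gamma\mapsto\pi(1_{A_\gamma})$, be the isometric embedding given by (3). Put $\varphi=j'iQ'$. It factors through a Hilbert space, so it is weakly compact.

**Step 3: the range is nonseparable.** A separable subset of $c_0(\Gamma')$ has countable total support: take a countable dense subset; each of its elements has countable support, and a coordinate that vanishes on a dense subset vanishes on the whole set. On the other hand, every coordinate $\gamma\in\Gamma'$ is nonzero somewhere on $iQ'(X)$, because $Q^*e_\gamma\neq0$. As $\Gamma'$ is uncountable, $iQ'(X)$ is nonseparable, and so is $\varphi(X)$, as $j'$ is isometric.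

**Step 4: conclusion.** By Proposition 5, the twisted sum $Z_\varphi$ of $c_0$ and $X$ is isomorphic to no $C_\sigma(K)$, in particular to no $C(K)$. $\blacksquare$
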